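# Finite presentation of groups generated by class transpositions

## The guess "yes" and the smallest prime sets

For integers $m\ge 1$ and $r$ with $0\le r<m$, write $r(m)$ for the residue class $r+m\mathbb Z$. Two classes $r_1(m_1)$ and $r_2(m_2)$ are disjoint if and only if $\gcd(m_1,m_2)\nmid(r_1-r_2)$.

**Definition (class transposition).** For disjoint classes $r_1(m_1)$, $r_2(m_2)$, the class transposition $\tau_{r_1(m_1),r_2(m_2)}$ is the permutation of $\mathbb Z$ that interchanges $r_1+tm_1$ and $r_2+tm_2$ for every $t\in\mathbb Z$ and fixes all other integers. The group generated by all of them is $\mathrm{CT}(\mathbb Z)$. For a set $\mathbb P$ of odd primes, $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is the subgroup generated by those $\tau_{r_1(m_1),r_2(m_2)}$ for which all odd prime factors of $m_1$ and $m_2$ lie in $\mathbb P$.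

For instance, $\tau_{0(2),1(4)}$ interchanges $2t$ and $1+4t$ and fixes every integer that is $3$ modulo $4$. The prime $2$ is always allowed in the moduli.

The slides "Groups Generated by Class Transpositions Results and Open Problems" (https://stefan-kohl.github.io/rcwa/slides/talk-uv-winterconference-2009.pdf) ask: is $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ always finitely presented when $\mathbb P$ is finite? The answer one would first guess is yes. Let us test the guess.

For $\mathbb P=\emptyset$ it is a known fact, which we may use, that $\mathrm{CT}_\emptyset(\mathbb Z)$ is finitely presented. It is also known that $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is finitely generated if and only if $|\mathbb P|<\infty$. So for infinite $\mathbb P$ the group is not finitely presented, and for finite $\mathbb P$ the first obstacle to being finitely presented is absent. But finite generation does not imply finite presentation.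

For $\mathbb P=\{3\}$ one sees what has to be proved. Class transpositions satisfy relations such as
$$\tau_{0(2),1(2)}=\tau_{0(4),1(4)}\,\tau_{2(4),3(4)}=\tau_{0(6),1(6)}\,\tau_{2(6),3(6)}\,\tau_{4(6),5(6)} .$$
Every pair of classes can be cut into two, or into three, and each cut gives a relation. Cutting into two and then each piece into three gives the same six pieces as cutting in the other order. So there are infinitely many generators, with infinitely many relations of two interacting kinds, and the guess says that finitely many of them suffice. The guess is right, and more is true.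

**Definition (type $F_\infty$).** A group $G$ is of type $F_\infty$ if there is a $K(G,1)$ that is a CW complex with finitely many cells in each dimension.

A finite group $G$ is an example: the bar construction gives a $K(G,1)$ with $(|G|-1)^n$ cells of dimension $n$. We use three textbook facts. A group of type $F_\infty$ is finitely presented (read the presentation off the $2$-skeleton). A group is of type $F_\infty$ if and only if it is finitely presented and of type $FP_\infty$, that is, the trivial module $\mathbb Z$ has a resolution by finitely generated projective $\mathbb ZG$-modules. Finally, a subgroup of finite index in a group of type $F_\infty$ is of type $F_\infty$: take the corresponding finite cover of the $K(G,1)$.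

**Theorem A.** If $\mathbb P$ is a finite set of odd primes, then $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is of type $F_\infty$; in particular it is finitely presented. Together with the known facts, for any set $\mathbb P$ of odd primes: $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is finitely generated $\iff$ finitely presented $\iff$ of type $F_\infty$ $\iff$ $|\mathbb P|<\infty$.

The prime $2$ will play no special role until the very end. So let $S$ be a nonempty set of primes. An integer $m\ge1$ is $S$-smooth if all its prime factors lie in $S$; an $S$-class is a class $r(m)$ with $m$ $S$-smooth; and $\mathrm{CT}^S$ is the group generated by all $\tau_{A,B}$ with $A,B$ disjoint $S$-classes. Thus $\mathrm{CT}_{\mathbb P}(\mathbb Z)=\mathrm{CT}^{\mathbb P\cup\{2\}}$.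

## Residue classes as copies of $\mathbb Z$

For $A=r(m)$ with $0\le r<m$ let $\iota_A:\mathbb Z\to\mathbb Z$, $t\mapsto r+mt$. Its image is $A$, and $\tau_{A,B}$ interchanges $\iota_A(t)$ and $\iota_B(t)$. Directly,
$$\iota_{r(m)}\,\iota_{r'(m')}=\iota_{(r+mr')(mm')},\qquad 0\le r+mr'<mm'. \tag{1}$$
For example $\iota_{1(2)}\iota_{2(3)}=\iota_{5(6)}$.

Conversely, let $B=s(n)\subseteq A=r(m)$ be $S$-classes. Then $s,s+n\in A$, so $m\mid n$ and $s\equiv r\pmod m$. Since $r$ is the least nonnegative element of $A$, $r\le s$. Put $D=\frac{s-r}{m}\bigl(\frac nm\bigr)$; this is an $S$-class, and $0\le\frac{s-r}m<\frac nm$. By (1),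
$$B=\iota_A(D),\qquad \iota_B=\iota_A\iota_D. \tag{2}$$
The intersection of two $S$-classes is empty or an $S$-class whose modulus is the lcm of the two moduli.

An $S$-partition is a finite partition of $\mathbb Z$ into $S$-classes. Write $\mathcal Q\le\mathcal Q'$ if $\mathcal Q'$ refines $\mathcal Q$, and $\mathcal Q\vee\mathcal Q'$ for the common refinement. For $p\in S$, the $p$-splitting of an $S$-class $A$ is $\{\iota_A(j(p)):0\le j<p\}$. By (1), $\iota_A$ carries the $p$-splitting of $D$ to the $p$-splitting of $\iota_A(D)$. Put $\mathcal J_p=\{j(p):0\le j<p\}$, the $p$-splitting of $\mathbb Z=0(1)$.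

**Definition (natural partition).** An $S$-partition is natural if it arises from $\{\mathbb Z\}$ by finitely many steps "replace one member by its $p$-splitting, for some $p\in S$". A natural partition of an $S$-class $A$ is $\iota_A(\mathcal Q)$ with $\mathcal Q$ natural.

Equivalently, $\mathcal Q$ is natural iff $\mathcal Q=\{\mathbb Z\}$ or
$$\mathcal Q=\bigcup_{0\le j<p}\iota_{j(p)}(\mathcal Q_j)\quad\text{with }p\in S\text{ and natural }\mathcal Q_j. \tag{3}$$
Indeed, if the first step is the $p$-splitting of $\mathbb Z$, each later step happens inside one $j(p)$ and is the image under $\iota_{j(p)}$ of a splitting; the converse is clear. In particular a natural $\mathcal Q\ne\{\mathbb Z\}$ satisfies $\mathcal J_p\le\mathcal Q$ for some $p\in S$.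

For $S$-smooth $N$ the partition $\{r(N):0\le r<N\}$ is natural: write $N=p_1\cdots p_l$ and split all members by $p_1$, then all by $p_2$, and so on. Each step increases the number of members, so if $S$ is finite there are finitely many natural partitions with at most $n$ members, for each $n$.

As an example, take $S=\{2,3\}$ and list the natural partitions all of whose moduli divide $6$. Besides $\{\mathbb Z\}$, there are $4$ above $\mathcal J_2$ (each half is $3$-split or not) and $8$ above $\mathcal J_3$ (each third is $2$-split or not). A partition above both refines $\mathcal J_2\vee\mathcal J_3=\{r(6)\}$, so $\{r(6)\}$ is the only one counted twice. The total is $1+4+8-1=12$.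

Not every $S$-partition is natural. Let $S=\{2,3,5\}$. The classes $0(6),1(10),2(15)$ are pairwise disjoint (they differ modulo $2$, modulo $3$ and modulo $5$ respectively), and they cover $5+3+2=10$ residues modulo $30$. Together with the $20$ remaining classes modulo $30$ they form an $S$-partition. If it were natural, some prime $p$ would divide all moduli, by (3); but $\gcd(6,10,15)=1$.

**Lemma 1.** (a) Replacing each member of a natural partition by a natural partition of it gives a natural partition. (b) If $\mathcal Q$ is natural and $A$ is an $S$-class, then $\mathcal Q|_A=\{A\cap Q\neq\emptyset:Q\in\mathcal Q\}$ is a natural partition of $A$. (c) If $\mathcal Q,\mathcal Q'$ are natural, so is $\mathcal Q\vee\mathcal Q'$.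

*Proof.* (a) After the steps producing $\mathcal Q$, perform for each $A\in\mathcal Q$ the images under $\iota_A$ of the steps producing $\mathcal Q_A$, where $\iota_A(\mathcal Q_A)$ is the chosen natural partition of $A$. These images are splittings, because $\iota_A$ carries $p$-splittings to $p$-splittings.

(b) Induct on $|\mathcal Q|$, for all $A$ simultaneously. If $\mathcal Q=\{\mathbb Z\}$ then $\mathcal Q|_A=\{A\}$. Otherwise write $\mathcal Q$ as in (3), and let $A=r(m)$.

If $p\mid m$, then $A\subseteq j(p)$ for some $j$, so $A=\iota_{j(p)}(D)$ by (2), and $\mathcal Q|_A=\iota_{j(p)}(\mathcal Q_j|_D)$. As $|\mathcal Q_j|<|\mathcal Q|$, induction gives $\mathcal Q_j|_D=\iota_D(\mathcal R)$ with $\mathcal R$ natural. Hence $\mathcal Q|_A=\iota_{j(p)}\iota_D(\mathcal R)=\iota_A(\mathcal R)$.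

If $p\nmid m$, then by the Chinese remainder theorem the sets $A\cap j(p)$, $0\le j<p$, are the $p$ classes modulo $pm$ contained in $A$; that is, they form the $p$-splitting of $A$. Each has modulus divisible by $p$, so by the first case $\mathcal Q|_{A\cap j(p)}$ is a natural partition of $A\cap j(p)$. So $\mathcal Q|_A$ arises from the $p$-splitting of $A$ by replacing its members by natural partitions of them; pull back by $\iota_A$ and use (a).

(c) $\mathcal Q\vee\mathcal Q'=\bigcup_{Q\in\mathcal Q}\mathcal Q'|_Q$; use (b), then (a). $\square$

**Definition (canonical maps, $\mathcal I$, $G_S$).** An injective map $f:\mathbb Z\to\mathbb Z$ is canonical on the $S$-class $A$ if $f\iota_A=\iota_B$ for some $S$-class $B$ (then $B=f(A)$). Let $\mathcal I$ be the set of injective $f$ that are canonical on all members of some $S$-partition, and let $G_S$ be the set of bijections in $\mathcal I$. The elements of $G_S$ are called piecewise canonical with respect to $S$-classes.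

If $f$ is canonical on $A$ with $f\iota_A=\iota_B$, it is canonical on every $S$-class $\iota_A(D)\subseteq A$, since $f\iota_A\iota_D=\iota_B\iota_D$. Hence $f\in\mathcal I$ iff there is an $S$-smooth $N$ with $f$ canonical on all classes $r(N)$ (take the lcm of the moduli), and then the same holds for all $S$-smooth multiples of $N$.

Two examples. For $S=\{2,3\}$, the bijection
$$g(2t)=3t,\qquad g(4t+1)=3t+1,\qquad g(4t+3)=3t+2 \tag{4}$$
lies in $G_S$. The shift $t\mapsto t+1$ lies in no $G_S$: it sends $\iota_{(N-1)(N)}(t)$ to $N+Nt=\iota_{0(N)}(t+1)$, which is not $\iota_{0(N)}(t)$.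

**Lemma 2.** (a) If $f\in\mathcal I$ and $A$ is an $S$-class, then $f\iota_A\in\mathcal I$. (b) If $f,g\in\mathcal I$, then $gf\in\mathcal I$. (c) $G_S$ is a group. (d) $\mathrm{CT}^S\le G_S$.

*Proof.* (a) Let $f$ be canonical on all $r(N)$. Then $(f\iota_A)\iota_{s(N)}=f\iota_{\iota_A(s(N))}$, and $\iota_A(s(N))$ has modulus divisible by $N$, so it lies in a class modulo $N$, and $f$ is canonical on it.

(b) Let $f$ be canonical on all $r(N)$ and $g$ on all $r(N')$. A class modulo $NN'$ is $\iota_{r(N)}(D)$ with $D$ a class modulo $N'$, and $f$ maps it canonically onto $\iota_B(D)$, where $f\iota_{r(N)}=\iota_B$. The modulus of $\iota_B(D)$ is divisible by $N'$, so $g$ is canonical on $\iota_B(D)$. Hence $gf$ is canonical on all classes modulo $NN'$.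

(c) If $g\in G_S$ is canonical on the members of $\mathcal A$, then $g\iota_A=\iota_{g(A)}$ gives $g^{-1}\iota_{g(A)}=\iota_A$, so $g^{-1}$ is canonical on the members of the $S$-partition $g(\mathcal A)$. Products are covered by (b).

(d) Let $M$ be an $S$-smooth common multiple of the moduli of the disjoint classes $A,B$. Every class modulo $M$ lies in $A$, lies in $B$, or is disjoint from both. Since $\tau_{A,B}\iota_A=\iota_B$, $\tau_{A,B}\iota_B=\iota_A$, and $\tau_{A,B}$ is the identity elsewhere, it is canonical on each of these classes. $\square$

Nothing so far used that $S$ is finite, except the count of natural partitions. Now the second main result can be stated.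

**Theorem B.** Let $G_S$ be the group of all permutations of $\mathbb Z$ that are piecewise canonical with respect to $S$-classes ($2\in S$ is not required).

1. If $S$ is finite, $G_S$ is of type $F_\infty$. Moreover $\mathrm{CT}^S$ is normal in $G_S$ of finite index, at most $(\min S-1)^{2(|S|-1)}$, so $\mathrm{CT}^S$ is of type $F_\infty$. If $2\in S$, then $\mathrm{CT}^S=G_S$.
2. If $S$ is infinite, neither $G_S$ nor $\mathrm{CT}^S$ is finitely generated.

From here until the last section, $S$ is finite.

## Counting partitions up to class transpositions: the index of $\mathrm{CT}^S$ in $G_S$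

Is the map $g$ of (4) a product of class transpositions? It carries $\mathcal A=\{0(2),1(4),3(4)\}$ canonically to $\mathcal J_3$. If some $h\in\mathrm{CT}^S$ did the same, $h^{-1}g$ would permute the members of $\mathcal A$ canonically and would therefore be a product of class transpositions of members of $\mathcal A$; then $g\in\mathrm{CT}^S$. We may first split both partitions further in corresponding places. So we need to decide when class transpositions carry one partition to another, and it is enough to decide this after enough splitting.

Put $C=\mathrm{CT}^S$, $q_0=\min S$, $k=|S|$.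

**Proposition 3.** $C$ is normal in $G_S$ of index at most $(q_0-1)^{2(k-1)}$. In particular $C=G_S$ if $2\in S$.

**Step 1: normality.** If $g\in G_S$ is canonical on disjoint $S$-classes $A',B'$, then $g\tau_{A',B'}g^{-1}=\tau_{g(A'),g(B')}$, because $g\iota_{A'}=\iota_{g(A')}$ and $g\iota_{B'}=\iota_{g(B')}$. In general let $g$ be canonical on all $r(N)$, and write
$$\tau_{A,B}=\prod_{0\le r<N}\tau_{\iota_A(r(N)),\,\iota_B(r(N))}.$$
The classes occurring on the right have moduli divisible by $N$, so $g$ is canonical on them, and $g\tau_{A,B}g^{-1}\in C$.

**Step 2: every $g$ carries some natural partition to a natural partition.** Let $g\in G_S$ be canonical on all $r(N)$, with $g\iota_{r(N)}=\iota_{E_r}$ and $E_r$ of modulus $m_r$. Let $M$ be an $S$-smooth common multiple of all $m_r$, let $\mathcal B=\{s(M):0\le s<M\}$ and $\mathcal A=g^{-1}(\mathcal B)$. The classes modulo $M$ inside $E_r$ are the $\iota_{E_r}(D)$, with $D$ running over all classes modulo $M/m_r$. Their preimages are $\iota_{r(N)}(D)$. So $\mathcal A|_{r(N)}$ is a natural partition of $r(N)$ on whose members $g$ is canonical, and $\mathcal A$ is natural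 by Lemma 1(a).

We call $g:\mathcal A\to\mathcal B$ an adapted pair if $\mathcal A$ and $\mathcal B=g(\mathcal A)$ are natural and $g$ is canonical on the members of $\mathcal A$. Since $g\iota_A=\iota_{g(A)}$, splitting $A\in\mathcal A$ and $g(A)\in\mathcal B$ by the same $p$ gives again an adapted pair for $g$.

**Step 3: an addition on equivalence classes of partitions.** For natural $\mathcal A,\mathcal A'$ write $\mathcal A\sim\mathcal A'$ if some $h\in C$ is canonical on the members of $\mathcal A$ and $h(\mathcal A)=\mathcal A'$. Identities, inverses and composites show that this is an equivalence relation. Write $[\mathcal A]$ for the class. Equivalent partitions have equal cardinality.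

(i) The class of the partition obtained by $p$-splitting one member of $\mathcal A$ depends only on $[\mathcal A]$ and $p$; denote it $[\mathcal A]+e_p$. Indeed, for distinct $A_1,A_2\in\mathcal A$ the element $\tau_{A_1,A_2}$ carries "$\mathcal A$ with $A_1$ split" canonically to "$\mathcal A$ with $A_2$ split". And if $h\in C$ carries $\mathcal A$ canonically to $\mathcal A'$, it carries the $p$-splitting of $A$ to that of $h(A)$.

(ii) If $|\mathcal A|\ge2$, then $[\mathcal A]+e_p+e_q=[\mathcal A]+e_q+e_p$: both are the class of $\mathcal A$ with one member $p$-split and a different member $q$-split. The condition $|\mathcal A|\ge2$ persists under splitting, so neighboring summands in $[\mathcal A]+e_{p_1}+\dots+e_{p_l}$ may be interchanged. Hence $[\mathcal A]+w$ is well defined for $w\in\mathbb N^S$ (with $0\in\mathbb N$) when $|\mathcal A|\ge2$, and $([\mathcal A]+w)+w'=[\mathcal A]+(w+w')$.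

(iii) For $p\ne q$ in $S$ and any natural $\mathcal A$, including $\{\mathbb Z\}$,
$$([\mathcal A]+e_p)+p\,e_q=([\mathcal A]+e_q)+q\,e_p. \tag{5}$$
Both sides are the class of $\mathcal A$ with one member $A$ replaced by $\{\iota_A(r(pq)):0\le r<pq\}$.

Before the general count, let us settle the map (4). Here $[\mathcal A]=[\mathcal J_2]+e_2$. Take $u=4e_2+e_3$. Then $[\mathcal A]+u=[\mathcal J_2]+5e_2+e_3$. On the other side, (5) for $\{\mathbb Z\}$ reads $[\mathcal J_3]+3e_2=[\mathcal J_2]+2e_3$, so
$$[\mathcal J_3]+u=[\mathcal J_2]+e_2+3e_3 .$$
For $|\mathcal E|\ge2$, (5) reads $[\mathcal E]+e_2+2e_3=[\mathcal E]+e_3+3e_2$. Using it twice, $e_2+3e_3\to 3e_2+2e_3\to 5e_2+e_3$, so $[\mathcal J_3]+u=[\mathcal J_2]+5e_2+e_3=[\mathcal A]+u$. After corresponding splittings into $9$ pieces the two partitions are equivalent, and $g\in\mathrm{CT}^{\{2,3\}}$.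

**Step 4: few classes of a given size, after enough splitting.** Every natural $\mathcal A\ne\{\mathbb Z\}$ has $[\mathcal A]=[\mathcal J_p]+w$ for some $p\in S$ and $w\in\mathbb N^S$: its first step is the $p$-splitting of $\mathbb Z$, and each later $q$-splitting adds $e_q$. Moreover $|\mathcal A|=p+\sum_q w_q(q-1)$. Let
$$v=\sum_{p\in S}e_p,\qquad u=v+(\max S)\,e_{q_0},$$
and call $[\mathcal A]$ good if it has the form $[\mathcal J_p]+w$ with $w\ge u$. We claim that for given $n$ there are at most $c=(q_0-1)^{k-1}$ good classes $[\mathcal A]$ with $|\mathcal A|=n$.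

First, every good class is $[\mathcal J_{q_0}]+v+w'$ with $w'\in\mathbb N^S$. This is clear if $p=q_0$. If $p\neq q_0$, (5) for $\{\mathbb Z\}$ gives $[\mathcal J_p]+pe_{q_0}=[\mathcal J_{q_0}]+q_0e_p$, so
$$[\mathcal J_p]+w=[\mathcal J_{q_0}]+q_0e_p+(w-pe_{q_0}),$$
and $w-pe_{q_0}\ge v$ because $w_{q_0}\ge1+\max S\ge 1+p$.

Next, for $p\ne q_0$ and $|\mathcal E|\ge2$, (5) gives $[\mathcal E]+e_{q_0}+q_0e_p=[\mathcal E]+e_p+pe_{q_0}$. Adding $v-e_p-e_{q_0}\ge0$ we get
$$[\mathcal E]+v+(q_0-1)e_p=[\mathcal E]+v+(p-1)e_{q_0}. \tag{6}$$
As long as $w'_p\ge q_0-1$ for some $p\ne q_0$, (6) lets us replace $(q_0-1)e_p$ by $(p-1)e_{q_0}$. So we reach $0\le w'_p\le q_0-2$ for all $p\ne q_0$. Then $w'_{q_0}$ is determined by $n=q_0+\sum_q(1+w'_q)(q-1)$. There are at most $(q_0-1)^{k-1}$ choices, which is the claim.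

**Step 5: counting cosets.** Let $g:\mathcal A\to\mathcal B$ and $g':\mathcal A'\to\mathcal B'$ be adapted pairs with $\mathcal A\sim\mathcal A'$ via $a\in C$ and $\mathcal B\sim\mathcal B'$ via $b\in C$. Then $g^{-1}b^{-1}g'a$ maps $\mathcal A\to\mathcal A'\to\mathcal B'\to\mathcal B\to\mathcal A$; it permutes the members of $\mathcal A$ and is canonical on each of them. So it is a product of elements $\tau_{A_1,A_2}$ with $A_i\in\mathcal A$, and lies in $C$; call it $h_0$. Then $g'=b\,g\,h_0\,a^{-1}$, and by normality $g'C=bgC=g(g^{-1}bg)C=gC$. So the coset $gC$ is determined by the pair $([\mathcal A],[\mathcal B])$.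

Let $\Gamma_n$ be the set of cosets of elements $g$ having an adapted pair with $|\mathcal A|=|\mathcal B|=n$ and $[\mathcal A],[\mathcal B]$ both good. By Step 4, $|\Gamma_n|\le c^2$. Every coset lies in some $\Gamma_n$: start from an adapted pair; if $\mathcal A=\{\mathbb Z\}$ (so $\mathcal B=\{\mathbb Z\}$), split once; now $[\mathcal A]$ and $[\mathcal B]$ have the forms $[\mathcal J_p]+w$ and $[\mathcal J_{p'}]+w'$, and splitting corresponding members by the same primes according to $u$ makes both good. In the same way, one more corresponding $p$-splitting shows $\Gamma_n\subseteq\Gamma_{n+p-1}$ for $p\in S$.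

Let $d=\gcd\{p-1:p\in S\}$. All sizes of natural partitions are $\equiv1$ modulo $d$, and all large multiples of $d$ are nonnegative integer combinations of the numbers $p-1$. Hence any finitely many cosets lie in a common $\Gamma_n$, and so $[G_S:C]\le c^2=(q_0-1)^{2(k-1)}$. $\square$

So for Theorem B(1) it remains to show that $G_S$ is of type $F_\infty$.

## Order complexes, connectivity, and Brown's criterion

For a poset $P$, let $|P|$ be its order complex: the simplices are the nonempty finite chains. (For a finite set, bars denote cardinality.) We use these standard facts.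

Monotone maps $f,g:P\to P'$ with $f\le g$ pointwise induce homotopic maps $|P|\to|P'|$. So a poset with a least or a greatest element has contractible order complex, and so has a poset $P$ with a monotone self-map $f$ and an element $o\in P$ such that $z\le f(z)\ge o$ for all $z$, or $z\ge f(z)\le o$ for all $z$: the identity is homotopic to a constant.

A space is $k$-connected if it is nonempty and every map $S^i\to X$, $0\le i\le k$, is null-homotopic. "$(-1)$-connected" means nonempty, and for $k\le-2$ there is no condition. A pair $(Y',Y)$ is $k$-connected if every map $(D^i,\partial D^i)\to(Y',Y)$, $0\le i\le k$, is homotopic relative to $\partial D^i$ to a map into $Y$. Then for a $k$-connected pair every map from a CW complex of dimension at most $k$ to $Y'$ is homotopic to a map into $Y$. If $(Y',Y)$ and $(Y'',Y')$ are $k$-connected, so is $(Y'',Y)$: compress twice.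

**Brown's criterion** (K. S. Brown, *Finiteness properties of groups*, J. Pure Appl. Algebra 44 (1987), Cor. 3.3(a)). Let $X$ be a contractible $G$-CW-complex whose cell stabilizers are finitely presented and of type $FP_\infty$, and let $X_1\subseteq X_2\subseteq\cdots$ be a filtration of $X$ by $G$-subcomplexes, each finite mod $G$. If the connectivity of $(X_{j+1},X_j)$ tends to $\infty$ with $j$, then $G$ is finitely presented and of type $FP_\infty$ (that is, of type $F_\infty$).

The filtration will attach cones, so we record what a cone does.

**Lemma 4 (attaching cones).** Let $k\ge-1$, let $Y$ be a CW complex, and let $Y'$ be obtained from $Y$ by attaching cones over $k$-connected subcomplexes $L_\alpha\subseteq Y$. Then $(Y',Y)$ is $(k+1)$-connected.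

*Proof.* First, $(\mathrm{Cone}\,L_\alpha,L_\alpha)$ is $(k+1)$-connected. For $i=0$: the cone is path-connected and $L_\alpha\ne\emptyset$. For $1\le i\le k+1$ let $\varphi:(D^i,S^{i-1})\to(\mathrm{Cone}\,L_\alpha,L_\alpha)$. As $i-1\le k$, the restriction $\varphi|_{S^{i-1}}$ extends to some $\psi:D^i\to L_\alpha$. The maps $\varphi,\psi$ agree on $S^{i-1}$ and the cone is contractible, so they are homotopic relative to $S^{i-1}$.

By Hatcher, *Algebraic Topology*, Cor. 4.16, there is a CW pair $(Z_\alpha,L_\alpha)$, homotopy equivalent to $(\mathrm{Cone}\,L_\alpha,L_\alpha)$ rel $L_\alpha$, such that all cells of $Z_\alpha-L_\alpha$ have dimension $>k+1$. The equivalences and homotopies are fixed on $L_\alpha$, so they glue with the identity of $Y$: thus $Y'$ is homotopy equivalent rel $Y$ to the complex obtained from $Y$ by gluing in all $Z_\alpha$ along $L_\alpha$. This complex has only relative cells of dimension $>k+1$, so by cellular approximation the pair is $(k+1)$-connected. $\square$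

## The poset of ways to cut $\mathbb Z$ into copies of $\mathbb Z$

We want a contractible complex on which $G=G_S$ acts with finite stabilizers.

**Definition (the poset $V$).** Let $V$ be the set of finite nonempty subsets $x\subset\mathcal I$ with $\mathbb Z=\bigsqcup_{f\in x}f(\mathbb Z)$. Put $x\le y$ if there are natural partitions $\mathcal Q_f$ ($f\in x$) with
$$y=\{f\iota_A:f\in x,\ A\in\mathcal Q_f\}.$$

So $x$ cuts $\mathbb Z$ into pieces, each with a chosen identification with $\mathbb Z$, and going up means splitting pieces. The maps $f\iota_A$ lie in $\mathcal I$ by Lemma 2(a). For $S=\{2\}$ and $x=\{\iota_{0(2)},\iota_{1(2)}\}$ we have $\{\mathrm{id}\}<x$, and also $\{m\}<x$ with $m=\tau_{0(2),1(2)}$, since $m\iota_{0(2)}=\iota_{1(2)}$ and $m\iota_{1(2)}=\iota_{0(2)}$.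

The $\mathcal Q_f$ are determined by $x\le y$: $\mathcal Q_f=\{f^{-1}(h(\mathbb Z)):h\in y,\ h(\mathbb Z)\subseteq f(\mathbb Z)\}$. We say $f$ is not split (between $x$ and $y$) if $\mathcal Q_f=\{\mathbb Z\}$; then $f=f\iota_{\mathbb Z}\in y$. Conversely, if $f\in x\cap y$, the formula for $\mathcal Q_f$ shows that $f$ is not split.

This is a partial order. Reflexivity: take all $\mathcal Q_f=\{\mathbb Z\}$. Transitivity: if $y=\{f\iota_A\}$ and $z$ arises from $y$ by natural partitions $\mathcal R_{f,A}$, its elements are $f\iota_A\iota_D=f\iota_{\iota_A(D)}$ with $D\in\mathcal R_{f,A}$, and for fixed $f$ the classes $\iota_A(D)$ form a natural partition by Lemma 1(a). Antisymmetry: if $x\le y$ then $|y|=\sum_f|\mathcal Q_f|\ge|x|$, with equality only if all $\mathcal Q_f=\{\mathbb Z\}$, that is, $x=y$. The group $G$ acts on $V$ by $gx=\{gf:f\in x\}$ (Lemma 2(b)), preserving order and cardinality.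

**Lemma 5.** (a) $V$ is directed, so $|V|$ is contractible. (b) $G$ is transitive on $\{x\in V:|x|=n\}$ for each $n$. (c) Stabilizers of simplices of $|V|$ are finite and fix the simplex pointwise. (d) $V_{<x}$ is finite for each $x\in V$.

*Proof.* (a) $V\ne\emptyset$, since $\{\mathrm{id}\}\in V$. For $S$-smooth $M$ put $z_M=\{\iota_{s(M)}:0\le s<M\}\in V$. If $M\mid M'$ then $z_M\le z_{M'}$: split each $\iota_{s(M)}$ by all classes modulo $M'/M$. Every $x\in V$ lies below some $z_M$: choose $N$ with all $f\in x$ canonical on all $r(N)$. Then $x\le\{f\iota_{r(N)}\}=\{\iota_E:E\in\mathcal B\}$, where $\mathcal B=\{f(r(N)):f\in x,\,0\le r<N\}$ is an $S$-partition. Let $M$ be an $S$-smooth common multiple of the moduli $m_E$ of its members. Each $E\in\mathcal B$ is the union of the classes $\iota_E(D)$ modulo $M$, with $D$ running over all classes modulo $M/m_E$, so $\{\iota_E\}_{E\in\mathcal B}\le z_M$. Now $x\le z_M$ and $x'\le z_{M'}$ give the common upper bound $z_{MM'}$. Hence every finite subcomplex of $|V|$ lies in $|V_{\le z}|$ for some $z$, which is a cone; so all homotopy groups of $|V|$ vanish, and $|V|$ is contractible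 by Whitehead's theorem.

(b) Given $x=\{f_1,\dots,f_n\}$ and $x'=\{f'_1,\dots,f'_n\}$, let $g$ be the bijection of $\mathbb Z$ with $gf_i=f'_i$ for all $i$. Choose $N$ with all $f_i,f'_i$ canonical on all $r(N)$. The classes $f_i(r(N))$ form an $S$-partition, and $g\,\iota_{f_i(r(N))}=gf_i\iota_{r(N)}=f_i'\iota_{r(N)}=\iota_{f'_i(r(N))}$. So $g\in G$, and $gx=x'$.

(c) The elements of a chain have distinct cardinalities, so the stabilizer of a chain fixes each of its elements. If $gx=x$ then $g$ permutes $x$, and if $gf=f$ for all $f\in x$ then $g=\mathrm{id}$, since $\bigcup_f f(\mathbb Z)=\mathbb Z$. So $\mathrm{Stab}(x)$ embeds in $\mathrm{Sym}(x)$.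

(d) An element $y\le x$ is determined by a partition of the finite set $x$ into blocks and, for each block $K$, a natural partition $\mathcal Q$ with $|K|$ members and a bijection $\sigma:\mathcal Q\to K$; the corresponding $h\in y$ is determined by $h\iota_A=\sigma(A)$ for $A\in\mathcal Q$. There are finitely many such data, because $S$ is finite. $\square$

The obvious filtration is by $V_n=\{x\in V:|x|\le n\}$. Distinct elements of equal cardinality are incomparable, so $|V_n|$ is $|V_{n-1}|$ with a cone attached over $|V_{<x}|$ for each $x$ with $|x|=n$. By Lemma 4 and Brown's criterion, everything comes down to this: show that the connectivity of $|V_{<x}|$ tends to infinity with $|x|$.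

By hand, for $S=\{2\}$: if $|x|=1$, then $V_{<x}=\emptyset$. If $x=\{f,f'\}$, it consists of two incomparable points, one for each order of $f,f'$. If $|x|=3$, its two-element members come from merging an ordered pair of elements of $x$, so there are $6$; its one-element members come from the two natural partitions with three members, $\{0(2),1(4),3(4)\}$ and $\{1(2),0(4),2(4)\}$, and $3!$ bijections each, so there are $12$. A one-element member $\{h\}$ lies below exactly one two-element member, namely $\{h\iota_{0(2)},h\iota_{1(2)}\}$, and each two-element member has exactly two one-element members below it. So $|V_{<x}|$ is six disjoint paths and is not connected. Any connectivity must come from having many elements to merge.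

## Coning off with a free block, and where this stops

The natural attempt is: choose some elements of $x$, and merge them in every $y<x$ at once, hoping to contract $|V_{<x}|$ onto a cone. This can be done for $y$ as long as these elements have not yet been merged into anything else.

For $y\le x$ with partitions $\mathcal Q_h$ ($h\in y$), call $h$ nontrivial if $\mathcal Q_h\ne\{\mathbb Z\}$, let $b(y)$ be the number of nontrivial $h$, and put
$$\rho(y)=|x|-|y|=\sum_{h\in y}(|\mathcal Q_h|-1),\qquad \mathrm{supp}(y)=\{h\iota_A:h\in y\text{ nontrivial},\ A\in\mathcal Q_h\}\subseteq x .$$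

We use Quillen's fiber lemma (Quillen, Adv. Math. 28 (1978), Prop. 1.6): a monotone map $\pi:W\to D$ is a homotopy equivalence of order complexes if $|\{w\in W:\pi(w)\le y\}|$ is contractible for all $y\in D$.

**Lemma 6.** Let $q\in S$, $x\in V$, $\ell=\lfloor|x|/q\rfloor$, and let $R\ge q-1$ with $\ell>2R$. Put $D=\{y<x:\rho(y)\le R\}$. Then $D\neq\emptyset$ and the map $|D|\to|V_{<x}|$ induced by the inclusion $\iota:D\to V_{<x}$ is null-homotopic.

**Step 1: blocks that can be merged.** Choose disjoint $q$-element subsets $T_1,\dots,T_\ell$ of $x$, $T_i=\{f_{i,0},\dots,f_{i,q-1}\}$. Define $m_i:\mathbb Z\to\mathbb Z$ by $m_i\iota_{j(q)}=f_{i,j}$. Then $m_i\in\mathcal I$: it is injective because the $f_{i,j}$ are injective with disjoint images, and if all $f_{i,j}$ are canonical on all $s(M)$, then $m_i$ is canonical on all classes $\iota_{j(q)}(s(M))$, which form an $S$-partition. For $\emptyset\ne I\subseteq\{1,\dots,\ell\}$ put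
$$\mu_I=\Bigl(x\setminus\bigcup_{i\in I}T_i\Bigr)\cup\{m_i:i\in I\}\in V .$$
Splitting the $m_i$ by $\mathcal J_q$ shows $\mu_I<x$, and that $I\subseteq J$ implies $\mu_J\le\mu_I$. Since $\rho(\mu_{\{1\}})=q-1\le R$, we have $\mu_{\{1\}}\in D$.

**Step 2: every $y\in D$ has a free block.** For nontrivial $h$ we have $|\mathcal Q_h|\le2(|\mathcal Q_h|-1)$, so $|\mathrm{supp}(y)|\le2\rho(y)\le2R$. Let
$$M(y)=\{i:T_i\cap\mathrm{supp}(y)=\emptyset\}.$$
As the $T_i$ are disjoint, $\mathrm{supp}(y)$ meets at most $2R<\ell$ of them, and $M(y)\ne\emptyset$.

An element $f\in x\setminus\mathrm{supp}(y)$ is $h\iota_{\mathbb Z}=h$ for some $h\in y$ that is not split; so $f\in y$ and $f$ is not split between $y$ and $x$. Suppose moreover $y\le y'<x$. The partition of $f$ between $y$ and $y'$ is coarser than the one between $y$ and $x$ (elements of $x$ arise by splitting elements of $y'$), so it is $\{\mathbb Z\}$; hence $f\in y'$. As $f\in y'\cap x$, it is not split between $y'$ and $x$ either, so $f\notin\mathrm{supp}(y')$. Thus $\mathrm{supp}(y')\subseteq\mathrm{supp}(y)$ and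
$$y\le y'\ \Longrightarrow\ M(y)\subseteq M(y'). \tag{7}$$

**Step 3: merging free blocks.** For $y\in D$ and $\emptyset\neq I\subseteq M(y)$, Step 2 gives $T_i\subseteq y$ for $i\in I$, with no element of $T_i$ split between $y$ and $x$. Put
$$y_I=\Bigl(y\setminus\bigcup_{i\in I}T_i\Bigr)\cup\{m_i:i\in I\}\in V.$$
Then $y_I\le y$ (split the $m_i$), and $y_I\le\mu_I$ (split the nontrivial $h\in y$ by $\mathcal Q_h$; none of them lies in a $T_i$, $i\in I$). If $y\le y'$ in $D$ and $\emptyset\ne I'\subseteq I\subseteq M(y)$, then
$$y_I\le y_{I'}\le y'_{I'} .$$
For the first inequality split the $m_i$ with $i\in I\setminus I'$. For the second, $I'\subseteq M(y')$ by (7), and the elements of $T_i$, $i\in I'$, lie in both $y$ and $y'$ and are not split between them; so the remaining elements can be split as in $y\le y'$.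

**Step 4: choosing free blocks consistently.** There is no monotone way in sight to pick one free block for each $y$, so we keep all choices. Let $W=\{(y,I):y\in D,\ \emptyset\ne I\subseteq M(y)\}$, ordered by $(y,I)\le(y',I')$ iff $y\le y'$ and $I\supseteq I'$. By Steps 1 and 3 the maps
$$\pi(y,I)=y\in D,\qquad\kappa(y,I)=y_I\in V_{<x},\qquad\lambda(y,I)=\mu_I\in V_{<x}$$
are monotone, and $\kappa\le\iota\pi$ and $\kappa\le\lambda$ pointwise. So $|\iota\pi|\simeq|\kappa|\simeq|\lambda|$. The map $\lambda$ factors through the poset of all $\mu_I$, which has the least element $\mu_{\{1,\dots,\ell\}}$. So $|\iota\pi|$ is null-homotopic.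

**Step 5: $|\pi|$ is a homotopy equivalence.** For $y\in D$ let $\Phi=\{(y',I)\in W:y'\le y\}$. By (7), $(y',I)\mapsto(y,I)$ is a well-defined monotone map $\Phi\to\Phi$. It is $\ge\mathrm{id}$ and retracts $\Phi$ onto $\{(y,I):\emptyset\ne I\subseteq M(y)\}$, a poset with least element $(y,M(y))$ because $M(y)\ne\emptyset$. So $|\Phi|$ is contractible, and Quillen's lemma applies. Composing $|\iota\pi|=|\iota||\pi|$ with a homotopy inverse of $|\pi|$ shows that $|\iota|$ is null-homotopic. $\square$

The attempt stops exactly at $M(y)\ne\emptyset$. If $y$ has merged a lot, every $T_i$ may be touched. For $S=\{2\}$ and any $x$ with $|x|\ge2$ there are elements $y=\{h\}<x$; then $\mathrm{supp}(y)=x$ and there is no free block at all.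

The way past this point is to treat the $y$ with $\rho(y)>R$ differently: do not contract them, but add them to $D$ one at a time, in order of increasing $\rho$. When $y$ is added, the elements already present that are comparable with $y$ are those strictly between $y$ and $x$. So a cone over $|(y,x)|$ is attached, where $(y,x)$ is the open interval in $V$. Now "$y$ has merged a lot" becomes an advantage. Either some merge is deep, and then the interval turns out to be contractible; or all merges are shallow, and then there must be many of them, independent of each other, and the interval is the proper part of a product of many posets.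

## Intervals: deep merges are harmless, many shallow merges are highly connected

Let $N_0=\prod_{p\in S}p$. For $y\le x$, call $y$ elementary (below $x$) if all moduli of members of all $\mathcal Q_h$ ($h\in y$) divide $N_0$. Then each $\mathcal Q_h$ is coarser than $\{r(N_0)\}$, so $|\mathcal Q_h|\le N_0$, and
$$\rho(y)\le(N_0-1)\,b(y)\quad\text{for }y\text{ elementary.} \tag{8}$$

To see what to expect, look at single merges $y=\{h\}$. For $S=\{2\}$ and $\mathcal Q_h=\{r(4)\}$, which is not elementary, the partitions strictly between are $\mathcal J_2$, $\{0(2),1(4),3(4)\}$ and $\{1(2),0(4),2(4)\}$; the first is a least element, so the interval is contractible. For $S=\{2,3\}$ and $\mathcal Q_h=\{r(6)\}$, which is elementary, the partitions strictly between are three above $\mathcal J_2$ and seven above $\mathcal J_3$, and none of the first is comparable with any of the second (a partition above both $\mathcal J_2$ and $\mathcal J_3$ is $\{r(6)\}$). So the interval is not connected, and one merge gives nothing. But for $S=\{2\}$ and $b$ merges of two elements each, the interval is $\{0<1\}^b$ without its ends, the barycentric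 subdivision of the boundary of a $(b-1)$-simplex, which is a $(b-2)$-sphere.

The nerve theorem we use (Björner, *Topological methods*, Handbook of Combinatorics, Thm 10.6(ii)): if a simplicial complex is the union of subcomplexes such that every nonempty $t$-fold intersection is $(k-t+1)$-connected for all $t\ge1$, then the union is $k$-connected iff the nerve is. The nerve has as simplices the index sets of nonempty intersections.

**Lemma 7.** Let $y<x$ in $V$. (o) $[y,x]\cong\prod_{h\in y}[\{\mathbb Z\},\mathcal Q_h]$, the factors being intervals in the poset of natural partitions. (i) If $y$ is not elementary, $|(y,x)|$ is contractible. (ii) In general $|(y,x)|$ is $(b(y)-3)$-connected.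

**Proof of (o).** Given natural $\mathcal Z_h\le\mathcal Q_h$, put $z=\{h\iota_B:h\in y,\ B\in\mathcal Z_h\}$. Then $y\le z$. For $B\in\mathcal Z_h$, the members of $\mathcal Q_h$ inside $B$ form $\mathcal Q_h|_B$, which by Lemma 1(b) is $\iota_B(\mathcal R)$ with $\mathcal R$ natural; splitting $h\iota_B$ by $\mathcal R$ gives the maps $h\iota_B\iota_D=h\iota_{\iota_B(D)}$, that is, $h\iota_A$ with $A\in\mathcal Q_h$, $A\subseteq B$. So $z\le x$.

Conversely, let $y\le z\le x$. Then $z=\{h\iota_B:h\in y,\ B\in\mathcal Z_h\}$ with natural $\mathcal Z_h$, and the elements of $x$ have the form $h\iota_B\iota_D=h\iota_{\iota_B(D)}$. Comparing images, $\mathcal Q_h$ refines $\mathcal Z_h$. So $z\leftrightarrow(\mathcal Z_h)_h$ is a bijection. The same two arguments, with a second element $z'\in[y,x]$ in place of $x$, show $z\le z'\iff\mathcal Z_h\le\mathcal Z'_h$ for all $h$.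

**Proof of (i): push down to the elementary part.** For natural $\mathcal Z$ consider the natural $\mathcal L\le\mathcal Z$ all of whose moduli divide $N_0$. There are finitely many, $\{\mathbb Z\}$ is one, and they are closed under $\vee$: $\mathcal L\vee\mathcal L'$ is natural by Lemma 1(c), is refined by $\mathcal Z$, and its moduli are lcms of moduli of members of $\mathcal L$ and $\mathcal L'$. So there is a greatest one, $E(\mathcal Z)$. Clearly $E(\mathcal Z)\le\mathcal Z$, and $E$ is monotone: if $\mathcal Z\le\mathcal Z'$, then $E(\mathcal Z)$ is one of the partitions considered for $\mathcal Z'$. If $\mathcal Z\neq\{\mathbb Z\}$, then $\mathcal J_p\le\mathcal Z$ for some $p\in S$, so $\mathcal J_p\le E(\mathcal Z)$ and $E(\mathcal Z)\ne\{\mathbb Z\}$. (This is where naturality matters: the non-natural partition above with moduli $6,10,15,30$ has no $\mathcal J_p$ below it.)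

Applying $E$ in each coordinate of (o) gives a monotone map $e:[y,x]\to[y,x]$ with $e(z)\le z$, and $e(z)>y$ if $z>y$. Since $y$ is not elementary, some $\mathcal Q_h$ has a modulus not dividing $N_0$, so $E(\mathcal Q_h)\neq\mathcal Q_h$ and $e(x)\ne x$. Hence $e(x)\in(y,x)$. For $z\in(y,x)$ we have $z\ge e(z)\le e(x)$, all in $(y,x)$. So the identity of $|(y,x)|$ is homotopic to a constant.

**Proof of (ii): cover a product by contractible pieces.** By (o), omitting trivial factors, $[y,x]\cong\prod_{i=1}^bP_i$ with $b=b(y)$ and finite posets $P_i$ having least element $0$ and greatest element $1\ne0$. For $b=1$ nothing is claimed. Let $b\ge2$ and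
$$\mathcal U=\prod_iP_i\setminus\{(0,\dots,0),(1,\dots,1)\}\cong(y,x),\qquad U_i=\{z\in\mathcal U:z_i\ne1\}.$$
Each $U_i$ is down-closed in $\mathcal U$. The top of any chain in $\mathcal U$ lies in some $U_i$, and then so does the whole chain; hence $|\mathcal U|=\bigcup_i|U_i|$. For $\emptyset\ne I\subseteq\{1,\dots,b\}$ put $U_I=\bigcap_{i\in I}U_i$; then $\bigcap_{i\in I}|U_i|=|U_I|$.

Let $I\ne\{1,\dots,b\}$. For $z\in U_I$ let $z^+$ agree with $z$ on $I$ and be $1$ off $I$; let $o$ be $0$ on $I$ and $1$ off $I$. Neither is $(1,\dots,1)$, since on $I\ne\emptyset$ their coordinates are not $1$; neither is $(0,\dots,0)$, since off $I$, a nonempty set, their coordinates are $1\neq0$. So $z^+,o\in U_I$. The map $z\mapsto z^+$ is monotone and $z\le z^+\ge o$, so $|U_I|$ is contractible.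

Thus the nerve of the cover contains all proper nonempty subsets of $\{1,\dots,b\}$; it is the boundary of a $(b-1)$-simplex or the full simplex, hence $(b-3)$-connected. Apply the nerve theorem with $k=b-3$: for $t<b$ the $t$-fold intersections are contractible, and for $t=b$ the required connectivity is $k-b+1=-2$, no condition. So $|\mathcal U|$ is $(b-3)$-connected. $\square$

## The connectivity of $|V_{<x}|$

**Proposition 8.** Fix $q\in S$. Let $x\in V$, $n=|x|$, $\ell=\lfloor n/q\rfloor$, and let $R\ge1$ with $\ell>2R$. Put $\beta=\lceil(R+1)/(N_0-1)\rceil$ and suppose $\beta\ge2$. Then $|V_{<x}|$ is $(\beta-2)$-connected.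

**Step 1: elements with few merges.** Since $\beta\ge2$, we have $R+1>N_0-1$, so $R\ge N_0-1\ge q-1$. So Lemma 6 applies: $D=\{y<x:\rho(y)\le R\}$ is nonempty and $|D|\to|V_{<x}|$ is null-homotopic.

**Step 2: adding the others; the pair $(|V_{<x}|,|D|)$ is $(\beta-2)$-connected.** The set $V_{<x}\setminus D$ is finite by Lemma 5(d). List its elements as $y_1,y_2,\dots$ with $\rho$ nondecreasing, and let $D_j=D\cup\{y_1,\dots,y_j\}$. If $y_j<z<x$, then $|z|>|y_j|$, so $\rho(z)<\rho(y_j)$ and $z\in D_{j-1}$. If $z<y_j$, then $\rho(z)>\rho(y_j)$; since $\rho(y_j)>R$ and all elements of $D_{j-1}$ have $\rho\le\rho(y_j)$, $z\notin D_{j-1}$. So the elements of $D_{j-1}$ comparable with $y_j$ form exactly $(y_j,x)$, and $|D_j|$ is $|D_{j-1}|$ with a cone attached over $L=|(y_j,x)|$.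

If $y_j$ is not elementary, $L$ is contractible by Lemma 7(i). If it is elementary, then by (8) $b(y_j)\ge\rho(y_j)/(N_0-1)\ge(R+1)/(N_0-1)$, so $b(y_j)\ge\beta$, and $L$ is $(\beta-3)$-connected by Lemma 7(ii). As $\beta-3\ge-1$, Lemma 4 shows in both cases that $(|D_j|,|D_{j-1}|)$ is $(\beta-2)$-connected. Compose the finitely many inclusions.

**Step 3: combining.** $V_{<x}\supseteq D\ne\emptyset$. Let $0\le i\le\beta-2$. By Step 2 every map $S^i\to|V_{<x}|$ is freely homotopic to a map into $|D|$, and by Step 1 the latter is null-homotopic in $|V_{<x}|$. So $|V_{<x}|$ is $(\beta-2)$-connected. $\square$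

## Type $F_\infty$ for $G_S$ and for $\mathrm{CT}_{\mathbb P}(\mathbb Z)$

**Step 1: $G_S$ is of type $F_\infty$.** Apply Brown's criterion to $G=G_S$, $X=|V|$, $X_n=|V_n|$ with $V_n=\{x\in V:|x|\le n\}$. By Lemma 5(a), $X$ is contractible. By Lemma 5(c), all cell stabilizers are finite, hence finitely presented and of type $FP_\infty$, and they fix the cells pointwise, so $X$ is a $G$-CW-complex. The subcomplexes $X_n$ are $G$-invariant with union $X$. Each is finite mod $G$: the top element of a chain in $V_n$ lies in one of at most $n$ orbits by Lemma 5(b), and below each top element there are finitely many elements by Lemma 5(d).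

As seen above, $X_n$ arises from $X_{n-1}$ by attaching a cone over $|V_{<x}|$ for each $x\in V$ with $|x|=n$. Fix $q\in S$ and put $\ell=\lfloor n/q\rfloor$, $R=\lceil\ell/2\rceil-1$. Then $2R\le\ell-1<\ell$. For large $n$ we have $R\ge1$ and $\beta_n=\lceil(R+1)/(N_0-1)\rceil\ge2$. By Proposition 8 each $|V_{<x}|$ with $|x|=n$ is $(\beta_n-2)$-connected, so by Lemma 4 the pair $(X_n,X_{n-1})$ is $(\beta_n-1)$-connected. (If there is no $x$ with $|x|=n$, then $X_n=X_{n-1}$.) Since $\beta_n\to\infty$, Brown's criterion shows that $G_S$ is of type $F_\infty$.

**Step 2: Theorem B(1).** By Proposition 3, $\mathrm{CT}^S$ is normal in $G_S$ of index at most $(\min S-1)^{2(|S|-1)}$, with $\mathrm{CT}^S=G_S$ if $2\in S$. As a subgroup of finite index, $\mathrm{CT}^S$ is of type $F_\infty$. This proves Theorem B(1).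

**Step 3: Theorem A.** For a finite set $\mathbb P$ of odd primes put $S=\mathbb P\cup\{2\}$. Then $\mathrm{CT}_{\mathbb P}(\mathbb Z)=\mathrm{CT}^S=G_S$ is of type $F_\infty$, in particular finitely presented. For the equivalences: $|\mathbb P|<\infty$ implies type $F_\infty$, which implies finitely presented, which implies finitely generated; and for infinite $\mathbb P$ the group is not finitely generated, by the known fact (or by Theorem B(2) with $S=\mathbb P\cup\{2\}$). $\blacksquare$

## Infinitely many primes: a transposition that cannot be reached

It remains to prove Theorem B(2). Let $S$ be infinite.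

**Step 1: finite subsets involve finitely many primes.** An element of $G_S$ is described by finitely many $S$-classes: the members of an $S$-partition on which it is canonical, and their images. So it lies in $G_{S'}$ for some finite nonempty $S'\subset S$, and $G_S$ is the directed union of these groups $G_{S'}$. Any finite subset of $G_S$, or of $\mathrm{CT}^S\le G_S$, lies in one such $G_{S'}$, and so does the subgroup it generates.

**Step 2: an element outside $G_{S'}$.** Pick $p\in S\setminus S'$ and let $\tau=\tau_{0(p),1(p)}\in\mathrm{CT}^S$. Suppose $\tau\in G_{S'}$. Then $\tau$ is canonical on some $r(N)$ with $N$ $S'$-smooth, so $\tau(r+Nt)=s+nt$ for suitable $s,n$; that is, $\tau$ coincides on $r(N)$ with a single affine map. Since $p\nmid N$, the class $r(N)$ contains infinitely many elements of $0(p)$, where $\tau(t)=t+1$, and infinitely many elements of $1(p)$, where $\tau(t)=t-1$. An affine map that agrees with $t+1$ at two points is $t+1$, and one that agrees with $t-1$ at two points is $t-1$; it cannot be both. So $\tau\notin G_{S'}$.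

Hence no finite subset generates $G_S$ or $\mathrm{CT}^S$. $\blacksquare$
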